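# Torsional rigidity, Cheeger sets and inner parallel sets: the Cheeger–Kohler-Jobin inequality

Throughout, $N\ge 2$, $B_R$ is an open ball of radius $R$ (centered at $0$ unless another center is given), $\omega_N=|B_1|$, and $|E|$ is Lebesgue measure. The words "convex set" mean a nonempty, open, bounded, convex subset of $\mathbb R^N$. A convex body is a compact convex set with nonempty interior.

## 1. Perimeter, Cheeger constant, torsional rigidity

**Definition 1.1 (perimeter).** For measurable $E\subset\mathbb R^N$,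
$$P(E)=\sup\Big\{\int_E \operatorname{div}X\,dx:\ X\in C^1_c(\mathbb R^N;\mathbb R^N),\ |X|\le 1\Big\}.$$
For a convex set, $P(K)$ is the $(N-1)$-dimensional measure of $\partial K$, and $K$ and $\overline K$ have the same perimeter because $|\partial K|=0$. For instance $P(B_R)=N\omega_NR^{N-1}$. We use the isoperimetric inequality
$$P(E)\ge N\omega_N^{1/N}|E|^{\frac{N-1}N},$$
in which equality holds, when $0<|E|<\infty$, only for balls up to null sets. A convex set $K$ that agrees with a ball up to a null set is that ball, because $K$ is the interior of its closure.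

**Definition 1.2 (Cheeger constant, Cheeger set).** For $\Omega$ open and bounded,
$$h_1(\Omega)=\inf\Big\{\frac{P(E)}{|E|}:\ E\subset\Omega\text{ measurable},\ |E|>0\Big\}.$$
A set $E$ that attains the infimum is a Cheeger set of $\Omega$.

*Example: the ball.* If $E\subset B_1$, then $P(E)/|E|\ge N\omega_N^{1/N}|E|^{-1/N}\ge N\omega_N^{1/N}\omega_N^{-1/N}=N$, and $E=B_1$ gives exactly $N$. So $h_1(B_1)=N$, and the ball is a Cheeger set of itself.

*Example: the square is not its own Cheeger set.* Let $Q=(-1,1)^2$, so $P(Q)/|Q|=8/4=2$. Round each corner with a quarter circle of radius $s\in(0,1]$. The perimeter becomes $8-(8-2\pi)s$ and the area $4-(4-\pi)s^2$. To first order in $s$ the perimeter drops and the area does not. At $s=\frac12$ the ratio is $\frac{4+\pi}{3+\pi/4}<1.89$. Hence $h_1(Q)<2=P(Q)/|Q|$.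

For convex $\Omega$ the constant $h_1(\Omega)$ coincides with
$$\lambda_{1,1}(\Omega)=\inf\Big\{\frac{\int_\Omega|\nabla u|\,dx}{\int_\Omega|u|\,dx}:\ u\in C_c^\infty(\Omega)\setminus\{0\}\Big\};$$
so, for example, $\lambda_{1,1}(B_1)=N$.

**Definition 1.3 (torsional rigidity).** For $\Omega$ open and bounded,
$$T_2(\Omega)=\max\Big\{\frac{\big(\int_\Omega|u|\,dx\big)^2}{\int_\Omega|\nabla u|^2dx}:\ u\in W^{1,2}_0(\Omega)\setminus\{0\}\Big\}=\int_\Omega w_\Omega\,dx,$$
where $w_\Omega\in W_0^{1,2}(\Omega)$ solves $-\Delta w_\Omega=1$.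

The two expressions agree for the following reason. Testing the equation with $|u|$ gives $\int|u|=\int\nabla w_\Omega\cdot\nabla|u|\le\|\nabla w_\Omega\|_2\|\nabla u\|_2$, and testing with $w_\Omega$ gives $\int|\nabla w_\Omega|^2=\int w_\Omega$. So the quotient is at most $\int w_\Omega$, and $u=w_\Omega$ attains this value. (Here $w_\Omega\ge0$: test with the negative part.)

*Example: the ball.* On $B_1$ we have $w=\frac{1-|x|^2}{2N}$, so $T_2(B_1)=\frac1{2N}\big(\omega_N-\frac{N\omega_N}{N+2}\big)=\frac{\omega_N}{N(N+2)}$.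

Two elementary properties will be used. If $C\subset\Omega$, extension by zero embeds $W_0^{1,2}(C)$ in $W_0^{1,2}(\Omega)$, so $T_2(C)\le T_2(\Omega)$. Under dilation by $s>0$, $T_2(s\Omega)=s^{N+2}T_2(\Omega)$ and $h_1(s\Omega)=s^{-1}h_1(\Omega)$.

We also need two facts about convex bodies and one about their Cheeger sets.

**(F1)** Brunn–Minkowski inequality for surface area: for convex bodies $K,L$,
$$P(K+L)^{\frac1{N-1}}\ge P(K)^{\frac1{N-1}}+P(L)^{\frac1{N-1}}.$$
This is R. Schneider, *Convex Bodies: The Brunn–Minkowski Theory*, 2nd ed., Thm 7.4.5, applied to $P(K)=N\,V(K[N-1],B_1)$. For two balls of radii $a,b$ both sides equal $(N\omega_N)^{1/(N-1)}(a+b)$.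

**(F2)** Monotonicity: if $K\subset L$ are convex bodies, then $P(K)\le P(L)$. Indeed, the nearest-point projection onto $K$ is $1$-Lipschitz and maps $\partial L$ onto $\partial K$: follow an outer normal ray from a point of $\partial K$ until it meets $\partial L$. For nonconvex $K$ this fails: a set with a very wiggly boundary fits in a small ball.

**(F3)** A convex body has a unique Cheeger set, and it is convex (F. Alter, V. Caselles, *Uniqueness of the Cheeger set of a convex body*, Nonlinear Anal. 70 (2009), 32–44).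

We use (F3) as follows: if $\Omega$ is a convex set, there is a convex set $C\subset\Omega$ (open, by our convention) with $P(C)/|C|=h_1(\Omega)$. Take the closed convex representative of the Cheeger set of $\overline\Omega$. It has positive measure, hence nonempty interior. Let $C$ be that interior. Passing to the interior changes neither volume nor perimeter, and $C\subset\operatorname{int}\overline\Omega=\Omega$. We call $C$ the Cheeger set of $\Omega$.

## 2. The scale-invariant product and the inequality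

By the scaling rules, $T_2(\Omega)^{\frac1{N+2}}h_1(\Omega)$ does not change under dilations. It is known to attain a minimum among convex sets. Which convex sets minimize it? The conjecture posed in "On a Cheeger-Kohler-Jobin inequality" says: exactly the balls. The conjecture is true.

**Theorem 2.1.** Let $N\ge2$, let $\Omega\subset\mathbb R^N$ be an open, bounded, convex set and $B$ any ball. Then
$$T_2(\Omega)^{\frac1{N+2}}h_1(\Omega)\ \ge\ T_2(B)^{\frac1{N+2}}h_1(B),$$
with equality if and only if $\Omega$ is a ball.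

With the ball values of Section 1, raising to the power $N+2$ turns the inequality into
$$T_2(\Omega)\,h_1(\Omega)^{N+2}\ \ge\ \frac{\omega_N}{N(N+2)}N^{N+2}=\frac{N^{N+1}}{N+2}\,\omega_N. \tag{1}$$

*A first test: wide slabs.* For integer $L$ let $S_L=(0,L)^{N-1}\times(0,1)$. To bound $h_1$ from below, fix $\delta\in(0,1)$ and take $X=\eta(x)\,(0,\dots,0,g(x_N))$, where $\eta\in C^\infty_c$ takes values in $[0,1]$ and equals $1$ on $S_L$, and $g\in C^1(\mathbb R)$ satisfies $|g|\le 1$ and $g(t)=(1-\delta)(2t-1)$ on $[0,1]$. For $E\subset S_L$ this gives $2(1-\delta)|E|=\int_E\operatorname{div}X\le P(E)$, and letting $\delta\to0$ we get $h_1(S_L)\ge2$. On the other hand $S_L$ contains $k=L^{N-1}$ disjoint unit cubes. Let $\tau=T_2((0,1)^N)$ and use as $u$ the sum of their torsion functions: the quotient is $(k\tau)^2/(k\tau)=k\tau$. So $T_2(S_L)h_1(S_L)^{N+2}\ge 2^{N+2}\tau L^{N-1}\to\infty$. Flat sets make the product large, in agreement with (1).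

*Why comparison at fixed volume is useless.* Let $B$ be the ball with $|B|=|\Omega|$. The isoperimetric inequality gives $h_1(\Omega)\ge h_1(B)$, as in the ball example. But the classical Saint-Venant inequality says $T_2(\Omega)\le T_2(B)$. The two factors move in opposite directions, so nothing follows about the product. We need a lower bound for $T_2$, and lower bounds come from test functions.

## 3. Test functions of the distance to the boundary

Let $K$ be a convex set, $d(x)=\operatorname{dist}(x,\partial K)$ for $x\in K$, $r=\max d$.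

**Definition 3.1 (inner parallel sets).** For $0\le t<r$,
$$K_t=\{x\in K:d(x)>t\},\quad A(t)=|K_t|,\quad P(t)=P(K_t),\quad \rho(t)=\Big(\frac{P(t)}{N\omega_N}\Big)^{\frac1{N-1}}.$$
Thus $\rho(t)$ is the radius of the ball with the same perimeter as $K_t$. Put $V=|K|=A(0)$.

*Examples.* If $K=B_R$, then $K_t=B_{R-t}$ and $\rho(t)=R-t$. If $K=(-1,1)^2$, then $r=1$, $K_t=(-(1-t),1-t)^2$, $A(t)=4(1-t)^2$, $P(t)=8(1-t)$.

The next lemma collects everything needed to integrate functions of $d$.

**Lemma 3.2.**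

1. $d$ is concave and $1$-Lipschitz on $K$, and $|\nabla d|=1$ a.e. Each $K_t$, $0\le t<r$, is a convex set.
2. $P$ is nonincreasing on $[0,r)$, and $\rho$ is concave and continuous there. Hence $P$ is continuous and positive on $[0,r)$.
3. $A(t)=\int_t^rP(\tau)\,d\tau$. Hence $A\in C^1([0,r))$, $A'=-P$, $A(r^-)=0$ and $A(t)\le(r-t)P(t)$.
4. For every bounded Borel $g$ on $(0,r)$, $\int_Kg(d(x))\,dx=\int_0^rg(t)P(t)\,dt$; the set $\{d=r\}$ is null.

*Proof.* **Part 1: concavity and gradient.** If $x,y\in K$, then $K$ contains the open balls $B(x,d(x))$ and $B(y,d(y))$, and by convexity it contains $(1-\theta)B(x,d(x))+\theta B(y,d(y))$, which is the ball about $(1-\theta)x+\theta y$ of radius $(1-\theta)d(x)+\theta d(y)$. So $d$ is concave, and $K_t$ is open, convex, and nonempty for $t<r$. A distance function is $1$-Lipschitz, so $|\nabla d|\le1$ wherever $d$ is differentiable. At such a point $x$ let $z\in\partial K$ be a nearest point and $e=(z-x)/|z-x|$. Then $d(x+se)=d(x)-s$ for small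 $s>0$, so $|\nabla d(x)|\ge1$.

**Part 2: monotonicity and continuity.** $P$ is nonincreasing by (F2). Let $s,t\in[0,r)$ and $\theta\in[0,1]$. Concavity of $d$ gives $(1-\theta)K_s+\theta K_t\subset K_{(1-\theta)s+\theta t}$. Take closures and apply (F2), (F1) and $P(\lambda L)^{1/(N-1)}=\lambda P(L)^{1/(N-1)}$: this yields $\rho((1-\theta)s+\theta t)\ge(1-\theta)\rho(s)+\theta\rho(t)$. So $\rho$ is concave, hence continuous on $(0,r)$. At $0$, concavity gives $\rho(0)\le\lim_{t\to0^+}\rho(t)$ and monotonicity gives the reverse. Finally $P(t)>0$ because $K_t$ is a convex set.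

**Part 3: the volume function.** Apply the coarea formula to $(d-t)^+$ on $K$. Since $|\nabla d|=1$ a.e.,
$$A(t)=\int_{\{d>t\}}|\nabla d|\,dx=\int_t^rP(K_\tau)\,d\tau .$$
The coarea formula involves the perimeter of $K_\tau$ relative to $K$. For $\tau>0$ this is the full perimeter, because $\overline{K_\tau}$ is a compact subset of $K$. Now $A'=-P$ by continuity of $P$, the limit at $r$ is $0$, and $A(t)\le(r-t)P(t)$ because $P$ is nonincreasing.

**Part 4: change of variables.** We have $|\{d\ge r\}|=\lim_{t\to r^-}A(t)=0$. For $0<s<t<r$ we have $|\{s<d\le t\}|=A(s)-A(t)=\int_s^tP$. So the image of Lebesgue measure on $K$ under $d$ and the measure $P\,dt$ are finite measures that agree on intervals, hence on Borel sets. $\square$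

We now compute with $u=f(d)$, where $f(0)=0$ and $f'\ge 0$ is bounded and continuous on $[0,r)$. Such an $f$ is Lipschitz on $[0,r]$, so $u$ is Lipschitz on $\overline K$ and vanishes on $\partial K$. Then $u\in W_0^{1,p}(K)$ for every $1<p<\infty$, since the functions $(u-\varepsilon)^+$ have compact support in $K$ and converge to $u$ in $W^{1,p}$. By part 4 and an integration by parts (with $f(0)=0$, $A(r^-)=0$),
$$\int_Ku\,dx=\int_0^rfP\,dt=-\int_0^rfA'\,dt=\int_0^rf'A\,dt. \tag{2}$$
By part 1, $|\nabla u|=f'(d)$ a.e., so by part 4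
$$\int_K|\nabla u|^p\,dx=\int_0^r(f')^pP\,dt. \tag{3}$$

For $p=2$, Cauchy–Schwarz gives $(\int f'A)^2\le\int f'^2P\cdot\int A^2/P$, with equality for $f'=A/P$. This is the best choice, and it is allowed: it is continuous, and $A/P\le r$. With it, both integrals equal $\int_0^rA^2/P\,dt$, so
$$T_2(K)\ \ge\ \int_0^r\frac{A(t)^2}{P(t)}\,dt. \tag{4}$$
On the unit ball, $A/P=(1-t)/N$ and the right side is $\int_0^1\frac{\omega_N}{N}(1-t)^{N+1}dt=\frac{\omega_N}{N(N+2)}$, exactly $T_2(B_1)$. So (4) loses nothing on balls. On the square $(-1,1)^2$ the right side is $\int_0^12(1-t)^3dt=\frac12$. By contrast, the simplest choice $u=d$ already fails on the disk: it gives $(\pi/3)^2/\pi=\pi/9<\pi/8=T_2(B_1)$.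

*The first attempt and where it stops.* We want to bound $T_2(K)(P(K)/V)^{N+2}$ from below, so we need to bound $P(t)$ in (4) from above. The obvious bound is $P(t)\le P(K)$, and with $A'=-P$ it gives
$$T_2(K)\ge\int_0^r\frac{A^2}{P^2}P\,dt\ge\frac1{P(K)^2}\int_0^VA^2\,dA=\frac{V^3}{3P(K)^2},$$
hence, by the isoperimetric inequality,
$$T_2(K)\Big(\frac{P(K)}V\Big)^{N+2}\ge\frac{P(K)^N}{3V^{N-1}}\ge\frac{N^N\omega_N}3 .$$
This has the right form but the wrong constant: it is $\frac{N+2}{3N}<1$ times the constant in (1). The loss is visible on the ball, whose parallel sets shrink. To be sharp we need an upper bound for $P(t)$ in terms of $A(t)$ that is an equality for balls. The isoperimetric inequality is an equality for balls, but it bounds $P(t)$ from below. No upper bound in terms of $A(t)$ alone can exist, since flat boxes of volume $1$ have arbitrarily large perimeter. So the bound has to use that the $K_t$ are the parallel sets of one fixed $K$, and the constant in it may depend on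 how far $K$ is from a ball.

## 4. The isoperimetric excess of inner parallel sets decreases

Measure the failure of equality in the isoperimetric inequality by a volume: the ball with the perimeter of $K_t$ has volume $\omega_N\rho(t)^N$, and its excess over $|K_t|$ is
$$D(t)=\omega_N\rho(t)^N-A(t),\qquad 0\le t<r.$$
The isoperimetric inequality says $D(t)\ge0$. For balls $D\equiv0$. For the square $(-1,1)^2$, $D(t)=\frac{P(t)^2}{4\pi}-A(t)=4\big(\frac4\pi-1\big)(1-t)^2$, which decreases. The key observation is that this is general: the excess at depth $t$ is controlled by the excess of $K$ itself.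

**Lemma 4.1.** $D$ is nonincreasing on $[0,r)$. Hence, with $D:=D(0)\ge0$,
$$P(t)\ \le\ N\omega_N^{1/N}\,\big(A(t)+D\big)^{\frac{N-1}N},\qquad 0\le t<r. \tag{5}$$

*Proof.* **Step 1: $\rho$ drops at least as fast as for a ball.** Let $0\le s<t<r$. If $x\in K_t$ and $|z|\le t-s$, then $|z|<d(x)$, so $x+z\in K$, and $d(x+z)\ge d(x)-(t-s)>s$. Hence $\overline{K_t}+(t-s)\overline{B_1}\subset\overline{K_s}$. By (F2) and then (F1),
$$P(s)^{\frac1{N-1}}\ge P(t)^{\frac1{N-1}}+(t-s)(N\omega_N)^{\frac1{N-1}},$$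
and dividing by $(N\omega_N)^{1/(N-1)}$,
$$\rho(s)\ge\rho(t)+(t-s). \tag{6}$$

**Step 2: from radii to volumes.** Take a partition $s=\tau_0<\dots<\tau_k=t$. Convexity of $x\mapsto x^N$ on $[0,\infty)$ gives $a^N-b^N\ge Nb^{N-1}(a-b)$. With (6),
$$\rho(\tau_{i-1})^N-\rho(\tau_i)^N\ge N\rho(\tau_i)^{N-1}\big(\rho(\tau_{i-1})-\rho(\tau_i)\big)\ge N\rho(\tau_i)^{N-1}(\tau_i-\tau_{i-1}).$$
Sum over $i$: the left side telescopes and the right side is a Riemann sum of the continuous function $N\rho^{N-1}$. Refining the partition and multiplying by $\omega_N$,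
$$\omega_N\big(\rho(s)^N-\rho(t)^N\big)\ge\int_s^tN\omega_N\rho^{N-1}d\tau=\int_s^tP\,d\tau=A(s)-A(t),$$
which is $D(s)\ge D(t)$.

**Step 3: the bound on $P(t)$.** From $D(t)\le D$ we get $\omega_N\rho(t)^N\le A(t)+D$, so
$$P(t)=N\omega_N\rho(t)^{N-1}\le N\omega_N\Big(\frac{A(t)+D}{\omega_N}\Big)^{\frac{N-1}N}=N\omega_N^{1/N}(A(t)+D)^{\frac{N-1}N}. \qquad\square$$

At $t=0$ inequality (5) is an equality by the definition of $D$. For balls it is an equality for every $t$.

## 5. A sharp lower bound for $T_2(K)\,(P(K)/|K|)^{N+2}$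

**Proposition 5.1.** Let $K$ be a convex set, $V=|K|$, and
$$y=\frac DV=\Big(\frac{P(K)}{N\omega_N^{1/N}V^{(N-1)/N}}\Big)^{\frac N{N-1}}-1\ \ge0.$$
Then
$$T_2(K)\Big(\frac{P(K)}{|K|}\Big)^{N+2}\ \ge\ \frac{N^{N+1}\omega_N}{N+2}\left[\frac{(1+y)^{\frac{N+2}2}}{1+\frac{N+2}2y}\right]^{\frac{2(N-1)}N}\ \ge\ \frac{N^{N+1}\omega_N}{N+2},$$
and the last inequality is strict unless $y=0$, that is, unless $K$ is a ball.

*Proof.* **Step 0: the two expressions for $y$ agree.** By definition $V(1+y)=V+D=\omega_N\rho(0)^N=\omega_N\big(\frac{P(K)}{N\omega_N}\big)^{\frac N{N-1}}$, and $\omega_N\,\omega_N^{-\frac N{N-1}}=\omega_N^{-\frac1{N-1}}$. This is the displayed formula. Solving it for $P(K)$,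
$$\frac{P(K)}V=N\omega_N^{1/N}V^{-1/N}(1+y)^{\frac{N-1}N}. \tag{7}$$

**Step 1: reduce $T_2$ to one integral.** Insert (5) in (4), then substitute $a=A(t)$, $da=-P\,dt$, and $a=Vb$:
$$T_2(K)\ge\int_0^r\frac{A^2}{P^2}\,P\,dt\ge\frac1{N^2\omega_N^{2/N}}\int_0^V\frac{a^2\,da}{(a+D)^{2-\frac2N}}=\frac{V^{1+\frac2N}}{N^2\omega_N^{2/N}}\,I(y),\qquad I(y)=\int_0^1\frac{b^2\,db}{(b+y)^{2-\frac2N}}. \tag{8}$$
The power of $V$ is $1+2-(2-\frac2N)=1+\frac2N$. Multiply by the $(N+2)$-nd power of (7). The powers of $V$ cancel, and $\omega_N$ appears to the power $\frac{N+2}N-\frac2N=1$: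
$$T_2(K)\Big(\frac{P(K)}V\Big)^{N+2}\ge N^N\omega_N\,(1+y)^{\frac{(N-1)(N+2)}N}\,I(y). \tag{9}$$
It remains to bound $I(y)$ from below: a problem in one real variable.

**Step 2: Jensen removes the integral.** Put $\alpha=2-\frac2N=\frac{2(N-1)}N>0$ and $m=\frac{N+2}2$. Write $\frac{b^2}{(b+y)^\alpha}=b^{2-\alpha}(1+\frac yb)^{-\alpha}$ with $2-\alpha=\frac2N$. On $(0,1)$ the measure $d\mu=\frac{N+2}Nb^{2/N}db$ is a probability measure, and
$$\int_0^1\frac{d\mu}b=\frac{N+2}N\int_0^1b^{\frac2N-1}db=\frac{N+2}N\cdot\frac N2=m.$$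
Since $x\mapsto x^{-\alpha}$ is convex on $(0,\infty)$,
$$\frac{N+2}N\,I(y)=\int_0^1\Big(1+\frac yb\Big)^{-\alpha}d\mu(b)\ge\Big(1+y\int_0^1\frac{d\mu}b\Big)^{-\alpha}=(1+my)^{-\alpha}.$$
Because $\frac{(N-1)(N+2)}N=\alpha m$, inserting this in (9) gives
$$T_2(K)\Big(\frac{P(K)}V\Big)^{N+2}\ge\frac{N^{N+1}\omega_N}{N+2}\Big[\frac{(1+y)^m}{1+my}\Big]^\alpha,$$
the first claimed inequality.

**Step 3: Bernoulli finishes.** Since $m\ge2>1$, the derivative of $(1+y)^m-1-my$ is $m\big((1+y)^{m-1}-1\big)>0$ for $y>0$. So the bracket is at least $1$, and larger than $1$ if $y>0$. Finally, $y=0$ is equality in the isoperimetric inequality, so it holds exactly when $K$ is a ball. $\square$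

*Check on the square.* For $K=(-1,1)^2$ we have $N=2$, $y=\frac4\pi-1$, $m=2$, $\alpha=1$. Inequality (4) alone gives $T_2(K)\big(P(K)/V\big)^4\ge\frac12\cdot2^4=8$. The proposition gives $2\pi\frac{(4/\pi)^2}{8/\pi-1}=\frac{32}{8-\pi}\approx6.59$, which lies between the ball constant $2\pi\approx6.28$ and $8$, as it should.

## 6. Passing to the Cheeger set

Proposition 5.1 with $K=\Omega$ does not prove (1): it concerns $P(\Omega)/|\Omega|$, which is at least $h_1(\Omega)$ and can be larger, as on the square. The remedy is to apply it to the Cheeger set $C$, where the ratio equals $h_1(\Omega)$, and to use that $T_2(\Omega)\ge T_2(C)$. Here the convexity of $C$ from (F3) is essential, because Sections 3–5 need a convex $K$.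

*Proof of Theorem 2.1.* **Step 1: the inequality.** Let $C\subset\Omega$ be the convex Cheeger set. By monotonicity of $T_2$ and Proposition 5.1 with $K=C$,
$$T_2(\Omega)h_1(\Omega)^{N+2}\ \ge\ T_2(C)\Big(\frac{P(C)}{|C|}\Big)^{N+2}\ \ge\ \frac{N^{N+1}\omega_N}{N+2}. \tag{10}$$

**Step 2: equality forces $C$ to be a ball with $T_2(C)=T_2(\Omega)$.** If (1) is an equality, both inequalities in (10) are. The second makes $C$ a ball. The first, since $h_1(\Omega)>0$, gives $T_2(C)=T_2(\Omega)$.

**Step 3: then $C=\Omega$.** Suppose $C\ne\Omega$. Then $\Omega\setminus\overline C$ is a nonempty open set, for otherwise $\Omega\subset\operatorname{int}\overline C=C$. Extend $w_C$ by zero to an element of $W_0^{1,2}(\Omega)$ and test the equation of $w_\Omega$ with it: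
$$T_2(C)=\int_\Omega w_C\,dx=\int_\Omega\nabla w_\Omega\cdot\nabla w_C\,dx\le\|\nabla w_\Omega\|_2\|\nabla w_C\|_2=T_2(\Omega)^{\frac12}T_2(C)^{\frac12}.$$
As $T_2(C)=T_2(\Omega)$, this is equality in Cauchy–Schwarz between vectors of equal norm, so $\nabla w_C=\nabla w_\Omega$ and $w_C=w_\Omega$ in $W_0^{1,2}(\Omega)$. But $w_C=0$ on the open set $\Omega\setminus\overline C$, where $-\Delta w_\Omega=1$. This is a contradiction. So $\Omega=C$ is a ball.

**Step 4: converse.** Balls give equality in (1) by the computation in Section 2 and by scale and translation invariance. $\blacksquare$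

## 7. The $p$-torsional rigidity and an explicit remainder

Nothing in Sections 3–5 is tied to the exponent $2$.

**Definition 7.1.** For $1<p<\infty$ let
$$T_p(\Omega)=\max\Big\{\frac{\big(\int_\Omega|u|\,dx\big)^p}{\int_\Omega|\nabla u|^pdx}:\ u\in W_0^{1,p}(\Omega)\setminus\{0\}\Big\},\qquad q=\frac p{p-1},$$
and put $\mathcal T_q(\Omega)=T_p(\Omega)^{\frac1{p-1}}$ for $1<q<\infty$ and $\mathcal T_1(\Omega)=\int_\Omega\operatorname{dist}(x,\partial\Omega)\,dx$ (the endpoint $p=\infty$).

Note that $\frac1{p-1}=q-1$ and $\mathcal T_2=T_2$. Since $T_p(s\Omega)=s^{Np-N+p}\,T_p(\Omega)$ and $\frac{Np-N+p}{p-1}=N+q$, we have $\mathcal T_q(s\Omega)=s^{N+q}\mathcal T_q(\Omega)$, also for $q=1$. So $\mathcal T_q(\Omega)h_1(\Omega)^{N+q}$ is scale invariant.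

*Example: the ball.* We claim that for all $q\in[1,\infty)$
$$\mathcal T_q(B_1)=\frac{N^{1-q}\omega_N}{N+q},\qquad\text{hence}\qquad \mathcal T_q(B)h_1(B)^{N+q}=\frac{N^{N+1}\omega_N}{N+q}\ \text{ for every ball }B. \tag{11}$$
For $q=1$: $\int_{B_1}(1-|x|)dx=\omega_N-\frac{N\omega_N}{N+1}=\frac{\omega_N}{N+1}$. For $q>1$ let $w=\frac{1-|x|^q}{qN^{q-1}}$. Then $|\nabla w|=(|x|/N)^{q-1}$, and since $(q-1)(p-1)=1$, we get $|\nabla w|^{p-2}\nabla w=-x/N$, whose divergence is $-1$. So $-\Delta_pw=1$ weakly in $B_1$, where $\Delta_pw=\operatorname{div}(|\nabla w|^{p-2}\nabla w)$. Testing with $|u|$ and Hölder give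
$$\int|u|=\int|\nabla w|^{p-2}\nabla w\cdot\nabla|u|\le\|\nabla w\|_p^{p-1}\|\nabla u\|_p,$$
so $(\int|u|)^p\le(\int|\nabla w|^p)^{p-1}\int|\nabla u|^p$. Testing with $w$ gives $\int|\nabla w|^p=\int w$, so $u=w$ attains equality. Hence $T_p(B_1)=(\int w)^{p-1}$ and $\mathcal T_q(B_1)=\int w=\frac1{qN^{q-1}}\big(\omega_N-\frac{N\omega_N}{N+q}\big)=\frac{\omega_N}{N^{q-1}(N+q)}$. The second formula in (11) is $h_1(B_1)=N$ and scaling.

**Theorem 7.2.** Let $\Omega$ be a convex set with Cheeger set $C$, let $q\in[1,\infty)$, and let $y=\Big(\frac{P(C)}{N\omega_N^{1/N}|C|^{(N-1)/N}}\Big)^{\frac N{N-1}}-1\ge0$. Then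
$$\mathcal T_q(\Omega)\,h_1(\Omega)^{N+q}\ \ge\ \frac{\mathcal T_q(\Omega)}{\mathcal T_q(C)}\left[\frac{(1+y)^{1+\frac Nq}}{1+(1+\frac Nq)y}\right]^{\frac{q(N-1)}N}\mathcal T_q(B)\,h_1(B)^{N+q}\ \ge\ \mathcal T_q(B)\,h_1(B)^{N+q},$$
and $\mathcal T_q(\Omega)h_1(\Omega)^{N+q}=\mathcal T_q(B)h_1(B)^{N+q}$ if and only if $\Omega$ is a ball. In particular, for $p=2$,
$$\frac{T_2(\Omega)h_1(\Omega)^{N+2}}{T_2(B)h_1(B)^{N+2}}\ \ge\ 1+\frac{(N-1)(N+2)\,y^2}{4+2(N+2)\,y}. \tag{12}$$

*Proof.* Use the notation of Sections 3 and 4 with $K=C$, and put $\alpha=\frac{q(N-1)}N>0$, $m=1+\frac Nq=\frac{N+q}q>1$.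

**Step 1: the analogue of (4), namely $\mathcal T_q(C)\ge\int_0^rA^qP^{1-q}dt$.** For $q=1$ this is an equality: $\int_Cd\,dx=\int_0^rA\,dt$ by layer-cake. For $q>1$ take $u=f(d)$ with $f(0)=0$, $f'=(A/P)^{q-1}$, which is continuous and bounded on $[0,r)$. By (2), $\int u=\int_0^r A^qP^{1-q}dt=:J$. By (3) and $p(q-1)=q$, $\int|\nabla u|^p=\int_0^r(A/P)^qP\,dt=J$. So $T_p(C)\ge J^{p-1}$ and $\mathcal T_q(C)\ge J$.

**Step 2: reduction to one variable.** By (5), $P^q\le N^q\omega_N^{q/N}(A+D)^\alpha$. Substituting $a=A(t)$ and $a=|C|b$, and using $q-\alpha=\frac qN$,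
$$\mathcal T_q(C)\ge\int_0^r\Big(\frac AP\Big)^qP\,dt\ge\frac1{N^q\omega_N^{q/N}}\int_0^{|C|}\frac{a^q\,da}{(a+D)^\alpha}=\frac{|C|^{1+\frac qN}}{N^q\omega_N^{q/N}}\int_0^1b^{\frac qN}\Big(1+\frac yb\Big)^{-\alpha}db.$$

**Step 3: Jensen.** For the probability measure $\frac{N+q}Nb^{q/N}db$ on $(0,1)$ the mean of $\frac1b$ is $\frac{N+q}N\cdot\frac Nq=m$. So the last integral is at least $\frac N{N+q}(1+my)^{-\alpha}$. By (7) for $C$, and since $\frac{(N-1)(N+q)}N=\alpha m$,
$$h_1(\Omega)^{N+q}=\Big(\frac{P(C)}{|C|}\Big)^{N+q}=N^{N+q}\omega_N^{\frac{N+q}N}|C|^{-\frac{N+q}N}(1+y)^{\alpha m}.$$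
Multiplying, the powers of $|C|$ cancel and
$$\mathcal T_q(C)\,h_1(\Omega)^{N+q}\ge\frac{N^{N+1}\omega_N}{N+q}\Big[\frac{(1+y)^m}{1+my}\Big]^\alpha. \tag{13}$$

**Step 4: the two inequalities.** Multiply (13) by $\mathcal T_q(\Omega)/\mathcal T_q(C)$ and use (11): this is the first. For the second, the bracket is at least $1$ by Bernoulli ($m>1$), strictly if $y>0$, and $\mathcal T_q(\Omega)\ge\mathcal T_q(C)$. For $q>1$ the latter is extension by zero. For $q=1$ it holds because $\operatorname{dist}(x,\partial\Omega)\ge\operatorname{dist}(x,\partial C)$ for $x\in C$: the open ball about $x$ of radius $\operatorname{dist}(x,\partial C)$ lies in $C\subset\Omega$.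

**Step 5: equality.** Equality with the ball value forces $y=0$, so $C$ is a ball, and $\mathcal T_q(\Omega)=\mathcal T_q(C)$. Suppose $C\ne\Omega$; then $\Omega\setminus\overline C$ is nonempty and open, as in Section 6. If $q=1$, then $\operatorname{dist}(\cdot,\partial\Omega)\ge\operatorname{dist}(\cdot,\partial C)$ on $C$ and $\operatorname{dist}(\cdot,\partial\Omega)>0$ on $\Omega\setminus\overline C$, so $\mathcal T_1(\Omega)>\mathcal T_1(C)$, a contradiction. If $q>1$, let $u\ge0$ be a maximizer for $T_p(C)$ (replace $u$ by $|u|$), extended by zero. Since $T_p(\Omega)=T_p(C)$, it is a maximizer for $\Omega$. For $\varphi\in C_c^\infty(\Omega)$ and small $|\varepsilon|$,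
$$\frac{\big(\int_\Omega(u+\varepsilon\varphi)\big)^p}{\int_\Omega|\nabla(u+\varepsilon\varphi)|^p}\le\frac{\big(\int_\Omega|u+\varepsilon\varphi|\big)^p}{\int_\Omega|\nabla(u+\varepsilon\varphi)|^p}\le T_p(\Omega),$$
with equality at $\varepsilon=0$. So the derivative of the left side at $\varepsilon=0$ vanishes, which reads
$$\int_\Omega|\nabla u|^{p-2}\nabla u\cdot\nabla\varphi\,dx=c\int_\Omega\varphi\,dx,\qquad c=\frac{\int_\Omega|\nabla u|^p}{\int_\Omega u}>0.$$
Choose $\varphi\ge0$, $\varphi\not\equiv0$, supported in $\Omega\setminus\overline C$, where $u=0$: the left side is $0$ and the right side is positive, a contradiction. So $\Omega=C$ is a ball. The converse is (11).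

**Step 6: formula (12).** Let $q=2$, so $m=\frac{N+2}2\ge2$ and $\alpha=\frac{2(N-1)}N\ge1$. The third derivative of $(1+y)^m$ is $m(m-1)(m-2)(1+y)^{m-3}\ge0$ for $y\ge0$, so by Taylor $(1+y)^m\ge1+my+\frac{m(m-1)}2y^2$. Together with $(1+x)^\alpha\ge1+\alpha x$ for $x\ge0$,
$$\Big[\frac{(1+y)^m}{1+my}\Big]^\alpha\ge\Big[1+\frac{m(m-1)y^2}{2(1+my)}\Big]^\alpha\ge1+\frac{\alpha m(m-1)\,y^2}{2(1+my)}.$$
Here $\frac{\alpha m(m-1)}2=\frac{N-1}N\cdot\frac{N+2}2\cdot\frac N2=\frac{(N-1)(N+2)}4$ and $4(1+my)=4+2(N+2)y$. With $T_2(\Omega)\ge T_2(C)$ this is (12). $\blacksquare$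

## 8. Stability in terms of the Fraenkel asymmetry of the Cheeger set

**Definition 8.1.** The Fraenkel asymmetry of $C$ is $\mathcal A(C)=\inf_x\frac{|C\triangle B(x,R)|}{|C|}$, where $|B_R|=|C|$.

It is $0$ for balls and never exceeds $2$. For the rectangle $C=(0,L)\times(0,\frac1L)$ of area $1$ we have $R=\pi^{-1/2}$ and $|C\cap B(x,R)|\le\frac{2R}L$, so $\mathcal A(C)\ge2-\frac{4R}L$: thin sets have asymmetry close to $2$.

**Corollary 8.2.** For $\Omega$ convex with Cheeger set $C$,
$$\frac{T_2(\Omega)h_1(\Omega)^{N+2}}{T_2(B)h_1(B)^{N+2}}\ge1+\kappa_N\,\mathcal A(C)^4,$$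
with $\kappa_N>0$ depending only on $N$.

*Proof.* **Step 1: bound $y$ from below.** Put $\delta=\frac{P(C)}{N\omega_N^{1/N}|C|^{(N-1)/N}}-1\ge 0$. The quantitative isoperimetric inequality (Fusco–Maggi–Pratelli, Ann. of Math. 168 (2008)) gives $\delta\ge c_N\mathcal A(C)^2$ with $c_N>0$. Since $y=(1+\delta)^{N/(N-1)}-1\ge\delta$, also $y\ge c_N\mathcal A(C)^2$.

**Step 2: insert in (12).** The function $\frac{y^2}{4+2(N+2)y}$ is increasing for $y\ge0$. With $\mathcal A=\mathcal A(C)$ and $\mathcal A^2\le4$,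
$$\frac{(N-1)(N+2)y^2}{4+2(N+2)y}\ge\frac{(N-1)(N+2)c_N^2\,\mathcal A^4}{4+2(N+2)c_N\mathcal A^2}\ge\frac{(N-1)(N+2)c_N^2}{4+8(N+2)c_N}\,\mathcal A^4=:\kappa_N\mathcal A^4. \qquad\square$$

No claim is made that the exponent $4$ is optimal.

## 9. Perforated cubes: convexity cannot be dropped

**Proposition 9.1.** Among bounded open connected Lipschitz sets, $\inf T_2(\Omega)^{\frac1{N+2}}h_1(\Omega)=0$, and the same holds with $\lambda_{1,1}$ in place of $h_1$.

The mechanism: many tiny holes can have negligible total perimeter, so that $h_1$ stays bounded, and still pin $W_0^{1,2}$ functions to zero so often that $T_2\to0$.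

*Proof.* **Step 1: the sets.** Let $s=\frac{2N}{2N-3}>1$. Divide $Q=(0,1)^N$ into $m^N$ cubes of side $\frac1m$ (the cells). For $m$ large enough that $\varrho:=m^{-s}<\frac1{2m}$, remove from each cell the closed concentric ball of radius $\varrho$. The result $\Omega_m$ is open, bounded, Lipschitz, and connected, since $N\ge2$. The exponent is chosen so that
$$s(N-1)=N\,\frac{2N-2}{2N-3}>N\qquad\text{and}\qquad s(N-2)=N\,\frac{2N-4}{2N-3}<N. \tag{14}$$

**Step 2: $h_1(\Omega_m)$ stays bounded.** The holes have total perimeter $m^N\cdot N\omega_N\varrho^{N-1}=N\omega_Nm^{N-s(N-1)}\to0$ by (14), and total volume $\omega_Nm^{N-sN}\to0$. So $P(\Omega_m)\to P(Q)=2N$ and $|\Omega_m|\to1$. Hence $h_1(\Omega_m)\le P(\Omega_m)/|\Omega_m|\to2N$.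

**Step 3: $\lambda_{1,1}(\Omega_m)\le P(\Omega_m)/|\Omega_m|$.** Fix $m$, let $\delta(x)=\operatorname{dist}(x,\partial\Omega_m)$, and for small $\eta>0$ let $v_\eta=\min\{1,(\delta-\eta)_+/\eta\}$, a Lipschitz function with compact support in $\Omega_m$. Its mollifications lie in $C_c^\infty(\Omega_m)$, and they and their gradients converge in $L^1$. So $\lambda_{1,1}(\Omega_m)\le\int|\nabla v_\eta|/\int v_\eta$. As $\eta\to0$, $\int v_\eta\to|\Omega_m|$. Moreover $\int|\nabla v_\eta|\le\frac1\eta|\{\eta<\delta<2\eta\}|$, and a point of this set has distance in $(\eta,2\eta)$ either from $\partial Q$ or from one of the holes. Hence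
$$\frac1\eta|\{\eta<\delta<2\eta\}|\le\frac{(1-2\eta)^N-(1-4\eta)^N}\eta+m^N\omega_N\,\frac{(\varrho+2\eta)^N-(\varrho+\eta)^N}\eta\ \longrightarrow\ 2N+m^NN\omega_N\varrho^{N-1}=P(\Omega_m).$$

**Step 4: a Poincaré inequality with small constant.** Let $u\in C_c^\infty(\Omega_m)$, extended by $0$. In one cell use polar coordinates $(\sigma,\theta)$ about its center, and let $R(\theta)\le\frac{\sqrt N}m$ be the distance from the center to the cell boundary in direction $\theta$. Since $u=0$ at $\sigma=\varrho$, for $\varrho<\sigma<R(\theta)$ Cauchy–Schwarz gives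
$$u(\sigma\theta)^2\le\Big(\int_\varrho^\sigma|\nabla u|\,\tau^{\frac{N-1}2}\tau^{\frac{1-N}2}d\tau\Big)^2\le\kappa_m\int_\varrho^{R(\theta)}|\nabla u|^2\tau^{N-1}d\tau,\qquad\kappa_m=\int_\varrho^{\sqrt N/m}\tau^{1-N}d\tau,$$
where $\nabla u$ is evaluated at $\tau\theta$. Multiply by $\sigma^{N-1}$ and integrate over $\sigma\in(\varrho,R(\theta))$, using $\int_0^{\sqrt N/m}\sigma^{N-1}d\sigma=\frac1N\cdot\frac{N^{N/2}}{m^N}$. Then integrate over $\theta$ and sum over the cells ($u=0$ in the holes):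
$$\int u^2\le K_m\int|\nabla u|^2,\qquad K_m=N^{\frac N2-1}m^{-N}\kappa_m.$$

**Step 5: $T_2(\Omega_m)\to0$.** Since $|\Omega_m|\le1$, $\big(\int|u|\big)^2\le|\Omega_m|\int u^2\le K_m\int|\nabla u|^2$. By density this holds on $W_0^{1,2}(\Omega_m)$, so $T_2(\Omega_m)\le K_m$. If $N\ge3$, then $\kappa_m\le\int_\varrho^\infty\tau^{1-N}d\tau=\frac{m^{s(N-2)}}{N-2}$, and $m^{s(N-2)-N}\to0$ by (14). If $N=2$, then $s=4$ and $\kappa_m=\ln\frac{\sqrt2/m}{m^{-4}}=\ln(\sqrt2\,m^3)$, and $m^{-2}\ln(\sqrt2\,m^3)\to0$. In both cases $K_m\to0$.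

So $T_2(\Omega_m)\to0$ while $h_1(\Omega_m)$ and $\lambda_{1,1}(\Omega_m)$ stay bounded, and both products tend to $0$. $\square$
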